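# Gorenstein projective modules that are not Ding projective: a gap that opens at $\aleph_\omega$

## 1. Two theorems with threshold $\aleph_\omega$

All rings are commutative. For a ring $R$ and a semidualizing $R$-module $C$ there are two classes of $R$-modules, the $G_C$-projective and the $D_C$-projective ones. Precise definitions are in Section 2. Both ask for a two-sided resolution that stays exact under certain functors $\operatorname{Hom}_R(-,C\otimes_RF)$. For $G_C$ the module $F$ runs over the projective modules, for $D_C$ over all flat modules. So every $D_C$-projective module is $G_C$-projective. The question, taken from "Ding Projective Modules With Respect To A Semidualizing Module" (http://www.kurims.kyoto-u.ac.jp/EMIS/journals/MV/151/mv15107.pdf), is whether the converse always holds. The answer is no, already for $C=R$.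

**Theorem A.** Let $k$ be a field, $\Lambda$ a set with $|\Lambda|=\aleph_\omega$, and
$$V=k[e_i:i\in\Lambda]/(e_i^2-e_i),\qquad B=k[x,y]/(x,y)^2,\qquad R=V\otimes_kB=V[x,y]/(x,y)^2,\qquad C=R .$$
There is a $G_C$-projective (that is, Gorenstein projective) $R$-module $M$ and a flat $R$-module $F$ with $\operatorname{Ext}^i_R(M,F)\ne0$ for all $i\ge1$. Hence $M$ is not $D_C$-projective. Moreover:

* $M$ can be taken from a complex of free modules of rank $\le\aleph_\omega$;
* $|R|=\aleph_\omega$ if $k$ is countable;
* $M$ is not Gorenstein flat.

**Theorem B.** Let $R$ be any commutative ring, $C$ a semidualizing $R$-module, $n<\omega$.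

(a) If $M$ is $G_C$-projective via a complex $\mathbf P$ all of whose $P_i,P^i$ are $\le\aleph_n$-generated, then $M$ is $D_C$-projective.

(b) If every flat $R$-module has finite projective dimension, then the $G_C$-projective and the $D_C$-projective $R$-modules coincide. This holds in particular if $|R|<\aleph_\omega$.

Together they say that $\aleph_\omega$ is the exact threshold, both for $|R|$ and for the size of the complex. A ring of cardinality $\aleph_\omega$ can separate the two classes, and no smaller ring can. A complex with terms of rank $\le\aleph_\omega$ can separate them, and no complex with a bound $\aleph_n$, $n<\omega$, on its terms can.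

Recall that $\aleph_\omega=\sup_n\aleph_n$ is the least cardinal above $\aleph_0,\aleph_1,\aleph_2,\dots$, so a cardinal below $\aleph_\omega$ is finite or one of the $\aleph_n$ with $n<\omega$. We write $\omega_n$ for the least ordinal of cardinality $\aleph_n$. "Countable" means of cardinality $\le\aleph_0$.

## 2. Semidualizing modules and the two exactness tests

**Definition (semidualizing).** An $R$-module $C$ is semidualizing if (i) there is an exact complex $\cdots\to P_1\to P_0\to C\to0$ with all $P_i$ finitely generated projective; (ii) the homothety map $\chi_C^R:R\to\operatorname{Hom}_R(C,C)$, $\chi_C^R(r)(c)=rc$, is an isomorphism; (iii) $\operatorname{Ext}^n_R(C,C)=0$ for all $n\ge1$.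

The module $C=R$ always qualifies. For an example with $C\not\cong R$, take the ring $B=k[x,y]/(x,y)^2$ and $C=B^\vee:=\operatorname{Hom}_k(B,k)$. Condition (i) holds because $B$ is noetherian and $C$ is finite dimensional. The functor $\operatorname{Hom}_B(Y,B^\vee)=\operatorname{Hom}_k(Y,k)$ is exact in $Y$, so $B^\vee$ is injective and (iii) holds. Finally $\operatorname{Hom}_B(B^\vee,B^\vee)=\operatorname{Hom}_k(B^\vee,k)$, and multiplication by $r$ corresponds to the functional $c\mapsto(rc)(1)=c(r)$, which is evaluation at $r$; since $\dim_kB<\infty$, this gives (ii). And $B^\vee\not\cong B$: the elements of $B^\vee$ killed by $x$ and $y$ are the functionals vanishing on $(x,y)$, a space of dimension 1, while in $B$ the elements killed by $x$ and $y$ form the $2$-dimensional space $(x,y)$.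

**Definition ($G_C$- and $D_C$-projective).** An $R$-module $M$ is $G_C$-projective if there is an exact complex
$$\mathbf P=\ \cdots\to P_1\to P_0\to C\otimes_RP^0\to C\otimes_RP^1\to\cdots$$
with all $P_i,P^i$ projective and $M\cong\operatorname{Coker}(P_1\to P_0)$, such that $\operatorname{Hom}_R(\mathbf P,C\otimes_RQ)$ is exact for every projective $Q$. It is $D_C$-projective (Ding projective with respect to $C$) if there is such a $\mathbf P$ for which $\operatorname{Hom}_R(\mathbf P,C\otimes_RF)$ is exact for every flat $F$.

For $C=R$ the first notion is that of a Gorenstein projective module. A projective module $P$ is $D_R$-projective via $\cdots\to0\to P\xrightarrow{1}P\to0\to\cdots$, which is contractible. A nonprojective example: over $A=k[x]/(x^2)$ the module $k$ is the cokernel in $\cdots\xrightarrow{x}A\xrightarrow{x}A\xrightarrow{x}\cdots$, and applying $\operatorname{Hom}_A(-,A^{(K)})$ gives $\cdots\xrightarrow{x}A^{(K)}\xrightarrow{x}A^{(K)}\xrightarrow{x}\cdots$, again exact.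

An obstruction we shall use: **if $M$ is $D_R$-projective, then $\operatorname{Ext}^i_R(M,F)=0$ for all $i\ge1$ and all flat $F$.** Indeed the left half $\cdots\to P_1\to P_0$ of the complex is a projective resolution of $M$, and for $i\ge1$ the group $\operatorname{Ext}^i_R(M,F)$ is the cohomology of $\operatorname{Hom}_R(\mathbf P,F)$ at $\operatorname{Hom}_R(P_i,F)$. This conclusion does not depend on which $\mathbf P$ was used.

**Definition (Gorenstein flat).** $M$ is Gorenstein flat if $M\cong\operatorname{Coker}(F_1\to F_0)$ for an exact two-sided complex $\mathbf F$ of flat modules such that $\mathbf F\otimes_RE$ is exact for every injective $E$. Since the left half is a flat resolution of $M$, this forces $\operatorname{Tor}_i^R(M,E)=0$ for all injective $E$ and $i\ge1$.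

**Textbook facts.** We use the following without proof.

* Lazard's theorem: every flat module is the colimit of a system of finitely generated free modules indexed by a directed poset. Conversely, directed colimits of flat modules are flat.
* Directed colimits are exact. $\operatorname{Ext}^q(\bigoplus M_i,X)=\prod\operatorname{Ext}^q(M_i,X)$.
* If $0\to F'\to F\to F''\to0$ is exact and $F''$ is flat, then $F'$ is pure in $F$, and $F'$ is flat if and only if $F$ is. A pure submodule $N$ of a flat module $F$ has $F/N$ flat. Purity of $N\subseteq F$ means that every finite system of linear equations with coefficients in $R$ and constants in $N$ that is solvable in $F$ is solvable in $N$.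
* Over a field, every complex is the direct sum of its cohomology (with zero differential) and a contractible complex, and $H(X\otimes_kY)\cong H(X)\otimes_kH(Y)$ (Künneth).

One elementary construction recurs. Let $I$ be a directed poset and choose, for $a,b\in I$, an element $u(a,b)\ge a,b$. For $\emptyset\ne A\subseteq I$ let $\langle A\rangle$ be the closure of $A$ under $u$. Then $\langle A\rangle$ is directed, $|\langle A\rangle|\le\max(|A|,\aleph_0)$, and $\langle\bigcup A_\alpha\rangle=\bigcup\langle A_\alpha\rangle$ for an increasing chain $(A_\alpha)$.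

## 3. Dimension shifting, and where it stops

Suppose we try to prove that the two classes agree. Take a complex $\mathbf P$ as in the definition of $G_C$-projectivity and a flat $F$. If $F$ is projective there is nothing to do. If $\operatorname{pd}F=1$, we resolve $F$ by projectives and shift. This works for every finite projective dimension.

**Lemma 1.** Let $\mathbf P$ be a complex as in the definition of $G_C$-projectivity, and $F$ flat with $\operatorname{pd}F<\infty$. Then $\operatorname{Hom}_R(\mathbf P,C\otimes F)$ is exact.

*Proof.*

**Step 1: a vanishing that makes short exact sequences of coefficients usable.** We claim $\operatorname{Ext}^j_R(C\otimes P,C\otimes F')=0$ for $P$ projective, $F'$ flat, $j\ge1$. As $P$ is a summand of some $R^{(K)}$ and $\operatorname{Ext}^j(C^{(K)},-)=\prod_K\operatorname{Ext}^j(C,-)$, it suffices to treat $P=R$. Let $H_\bullet\to C$ be a resolution by finitely generated projectives. Then $\operatorname{Hom}(H_i,C\otimes F')\cong\operatorname{Hom}(H_i,C)\otimes F'$, and since $-\otimes F'$ is exact it commutes with cohomology. So $\operatorname{Ext}^j(C,C\otimes F')\cong\operatorname{Ext}^j(C,C)\otimes F'=0$.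

**Step 2: induction on $\operatorname{pd}F$.** If $\operatorname{pd}F=0$, exactness is the hypothesis on $\mathbf P$. Otherwise choose $0\to F'\to Q\to F\to0$ with $Q$ projective. Then $F'$ is flat, $\operatorname{pd}F'=\operatorname{pd}F-1$, and $0\to C\otimes F'\to C\otimes Q\to C\otimes F\to0$ is exact because $F$ is flat. Every term $X$ of $\mathbf P$ is projective or of the form $C\otimes P^i$, so $\operatorname{Ext}^1(X,C\otimes F')=0$ by Step 1. Hence
$$0\to\operatorname{Hom}(\mathbf P,C\otimes F')\to\operatorname{Hom}(\mathbf P,C\otimes Q)\to\operatorname{Hom}(\mathbf P,C\otimes F)\to0$$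
is a short exact sequence of complexes. The first two are exact, by induction and by hypothesis, so the third is. $\square$

Lemma 1 proves the first statement of Theorem B(b): if every flat module has finite projective dimension, any complex that passes the test against projectives passes it against flats.

The argument stops exactly at a flat module of infinite projective dimension. There the induction has no starting point: each shift replaces $F$ by another flat module of infinite projective dimension. So a counterexample needs such an $F$, and we must ask how small a ring can have one. The next section bounds projective dimensions from above by counting, and leads to the rest of Theorem B.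

## 4. Projective dimension of a directed colimit of projectives

**Lemma 2 (Auslander's lemma).** Let $(K_\alpha)_{\alpha\le\mu}$ be a continuous increasing chain of submodules of $K=K_\mu$ with $K_0=0$ (continuous: $K_\beta=\bigcup_{\alpha<\beta}K_\alpha$ for limit $\beta$). If $\operatorname{pd}(K_{\alpha+1}/K_\alpha)\le n$ for all $\alpha<\mu$, then $\operatorname{pd}K\le n$.

*Proof.* If $n=0$, every inclusion $K_\alpha\subseteq K_{\alpha+1}$ splits. Choosing complements gives $K\cong\bigoplus_\alpha K_{\alpha+1}/K_\alpha$, which is projective. Let $n\ge1$. Choose free modules $E_\alpha$ with surjections $E_\alpha\to K_{\alpha+1}/K_\alpha$ and lift them to $E_\alpha\to K_{\alpha+1}$. By transfinite induction $E_{<\beta}:=\bigoplus_{\alpha<\beta}E_\alpha\to K_\beta$ is surjective for every $\beta$. Let $N_\beta$ be its kernel. The $N_\beta$ form a continuous increasing chain with $N_0=0$, and the snake lemma gives $N_{\beta+1}/N_\beta\cong\ker(E_\beta\to K_{\beta+1}/K_\beta)$, of projective dimension $\le n-1$. By induction on $n$, $\operatorname{pd}N_\mu\le n-1$, so $\operatorname{pd}K\le n$.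 $\square$

**Lemma 3.** Let $n<\omega$, let $I$ be a nonempty directed poset with $|I|\le\aleph_n$, and $(M_i)_{i\in I}$ a directed system of projective modules. Then $\operatorname{pd}\varinjlim M_i\le n+1$.

*Proof.* Induction on $n$.

**Step 1: the countable case.** Let $n=0$ and enumerate $I=\{a_0,a_1,\dots\}$ (repetitions allowed). Put $i_0=a_0$ and choose $i_{m+1}\ge i_m,a_{m+1}$. The sequence $(i_m)$ is nondecreasing and cofinal, so $\varinjlim_IM_i=\varinjlim_mM_{i_m}$. In the exact sequence
$$0\to\bigoplus_mM_{i_m}\to\bigoplus_mM_{i_m}\to\varinjlim M_i\to0,$$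
where the first map is the identity minus the shift $M_{i_m}\to M_{i_{m+1}}$, the two left terms are projective. So $\operatorname{pd}\le1$.

**Step 2: cutting $I$ into smaller directed pieces.** Let $n\ge1$. Enumerate $I=\{a_\alpha:\alpha<\omega_n\}$ (repetitions allowed) and put $I_\alpha=\langle\{a_0\}\cup\{a_\beta:\beta<\alpha\}\rangle$. This is a continuous increasing chain of nonempty directed subsets with union $I$. Since $|\alpha|\le\aleph_{n-1}$ for $\alpha<\omega_n$, we have $|I_\alpha|\le\aleph_{n-1}$. Put $F_\alpha=\varinjlim_{I_\alpha}M_i$. By induction $\operatorname{pd}F_\alpha\le n$. Moreover $\varinjlim_IM_i=\varinjlim_{\alpha<\omega_n}F_\alpha$, and $F_\beta=\varinjlim_{\alpha<\beta}F_\alpha$ for limit $\beta<\omega_n$.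

**Step 3: filtering the kernel of $\bigoplus F_\alpha\to\varinjlim F_\alpha$.** For $\beta\le\omega_n$ let $S_\beta=\bigoplus_{\alpha<\beta}F_\alpha$ and $K_\beta=\ker(S_\beta\to\varinjlim_{\alpha<\beta}F_\alpha)$. The $K_\beta$ increase with $\beta$, and $K_0=0$. They are continuous: for limit $\beta$, an element of $K_\beta$ has finite support, so its image vanishes already in some $F_\alpha$ with $\alpha<\beta$ above its support, and then it lies in $K_{\alpha+1}$.

Now fix $\beta<\omega_n$. As $\varinjlim_{\alpha<\beta+1}F_\alpha=F_\beta$, the module $K_{\beta+1}$ is the kernel of $S_\beta\oplus F_\beta\to F_\beta$, $(s,f)\mapsto\sigma(s)+f$, where $\sigma$ is the composite $S_\beta\to\varinjlim_{\alpha<\beta}F_\alpha\to F_\beta$. Hence $K_{\beta+1}=\{(s,-\sigma(s)):s\in S_\beta\}$, and projection to $S_\beta$ is an isomorphism $K_{\beta+1}\cong S_\beta$. Since $\sigma$ vanishes on $K_\beta$, this isomorphism carries $K_\beta$ onto $K_\beta$. Therefore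
$$K_{\beta+1}/K_\beta\cong S_\beta/K_\beta\cong\varinjlim_{\alpha<\beta}F_\alpha,$$
which is $0$ if $\beta=0$, $F_{\beta-1}$ if $\beta$ is a successor, and $F_\beta$ if $\beta$ is a limit. In all cases its projective dimension is $\le n$.

**Step 4: assembling.** By Lemma 2, $\operatorname{pd}K_{\omega_n}\le n$. In $0\to K_{\omega_n}\to\bigoplus_{\alpha<\omega_n}F_\alpha\to\varinjlim M_i\to0$ the two left terms have $\operatorname{pd}\le n$, so $\operatorname{pd}\varinjlim M_i\le n+1$. $\square$

## 5. Below $\aleph_\omega$ the classes agree: proof of Theorem B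

Both parts use one setup. Let $F$ be flat, and write $F=\varinjlim_IF_i$ with $I$ a directed poset and $F_i$ finitely generated free. Fix $n<\omega$. Let $\mathcal J$ be the set of nonempty directed $J\subseteq I$ with $|J|\le\aleph_n$, ordered by inclusion, and $F_J=\varinjlim_JF_i$. Every nonempty $A\subseteq I$ with $|A|\le\aleph_n$ lies in $\langle A\rangle\in\mathcal J$. In particular $\mathcal J$ is *$\aleph_{n+1}$-directed*: any $\le\aleph_n$ members have a common upper bound, since their union has size $\le\aleph_n$. By Lemma 3,
$$F_J\text{ is flat and }\operatorname{pd}F_J\le n+1\qquad(J\in\mathcal J).\tag{1}$$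
Moreover $F=\varinjlim_{J\in\mathcal J}F_J$. Surjectivity holds because each $i$ lies in some $J$. If $z\in F_J$ dies in $F$, represent it by an element of some $F_i$, $i\in J$; this dies in some $F_{i'}$ with $i'\ge i$, so $z$ dies in $F_{J'}$ for any $J'\in\mathcal J$ containing $J\cup\{i'\}$. Hence also $C\otimes F=\varinjlim_{J\in\mathcal J}C\otimes F_J$.

*Proof of Theorem B(a).* Let $\mathbf P$ be a complex as in the statement, with terms $X_m$ ($m\in\mathbb Z$) and differentials $d:X_{m+1}\to X_m$.

**Step 1: maps out of $X_m$ see only one $F_J$ at a time.** We claim that $\operatorname{Hom}(X_m,-)$ commutes with $\aleph_{n+1}$-directed colimits. Each $P_i,P^i$ is a direct summand of $R^{(\aleph_n)}$, so $X_m$ is a summand of $R^{(\aleph_n)}$ or of $C^{(\aleph_n)}$, and it suffices to treat these two. Now $\operatorname{Hom}(C^{(\aleph_n)},-)=\prod_{\aleph_n}\operatorname{Hom}(C,-)$. The functor $\operatorname{Hom}(C,-)$ commutes with directed colimits since $C$ is finitely presented. A product of $\aleph_n$ factors commutes with $\aleph_{n+1}$-directed colimits: the $\aleph_n$ coordinates of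 an element of the product of the colimits are represented at indices with a common upper bound, and likewise the $\aleph_n$ reasons for an element to become zero occur at indices with a common upper bound. The same holds with $R$ in place of $C$.

**Step 2: lifting a cocycle.** Let $f:X_m\to C\otimes F$ satisfy $fd=0$. By Step 1, $f$ factors through some $f':X_m\to C\otimes F_J$. The map $f'd:X_{m+1}\to C\otimes F_J$ becomes zero in $C\otimes F$, so by Step 1 again it is zero after $J$ is enlarged.

**Step 3: solving over $F_J$.** By (1) and Lemma 1, $\operatorname{Hom}(\mathbf P,C\otimes F_J)$ is exact. So $f'=hd$ for some $h:X_{m-1}\to C\otimes F_J$, and composing with $C\otimes F_J\to C\otimes F$ shows that $f$ is a coboundary. Thus $\operatorname{Hom}(\mathbf P,C\otimes F)$ is exact for every flat $F$, and $M$ is $D_C$-projective. $\square$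

*Proof of Theorem B(b).* The first statement was deduced from Lemma 1. It remains to show: if $|R|\le\aleph_n$, every flat $F$ has $\operatorname{pd}F\le n+1$. This suffices, because $|R|<\aleph_\omega$ means $|R|\le\aleph_n$ for some $n<\omega$.

**Step 1: small flat modules.** Let $|F|\le\aleph_n$. We find $J\in\mathcal J$ with $F\cong F_J$; then (1) applies. Note that $|F_J|\le\aleph_n$ for $J\in\mathcal J$, since each $F_i$ is finitely generated over $R$. Choose $J_0\in\mathcal J$ with $F_{J_0}\to F$ surjective: collect for each of the $\le\aleph_n$ elements of $F$ an index where it is represented, and take the closure. Given $J_m$, each of the $\le\aleph_n$ elements of $\ker(F_{J_m}\to F)$ dies in some $F_J$ with $J\supseteq J_m$, so there is $J_{m+1}\supseteq J_m$ in $\mathcal J$ such that $\ker(F_{J_m}\to F)$ maps to $0$ in $F_{J_{m+1}}$. Put $J=\bigcup_mJ_m\in\mathcal J$. Then $F_J=\varinjlim_mF_{J_m}\to F$ is surjective, and injective by construction.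

**Step 2: small pure submodules.** Every element $z$ of a module $N$ lies in a pure submodule of cardinality $\le\aleph_n$. Let $N_0=Rz$. Given $N_t$ with $|N_t|\le\aleph_n$, there are at most $\aleph_n$ finite linear systems with coefficients in $R$ and constants in $N_t$. For each one solvable in $N$ add the entries of one solution, and let $N_{t+1}$ be generated by $N_t$ and these. Then $\bigcup_tN_t$ is pure, contains $z$, and has cardinality $\le\aleph_n$.

**Step 3: arbitrary flat modules.** We build a continuous chain $F_\alpha\subseteq F$ with all $F/F_\alpha$ flat, starting from $F_0=0$. If $F_\alpha\ne F$, apply Step 2 to a nonzero element of the flat module $F/F_\alpha$ to get a pure $F_{\alpha+1}/F_\alpha\ne0$ of cardinality $\le\aleph_n$. Its quotient $F/F_{\alpha+1}$ is flat, hence $F_{\alpha+1}/F_\alpha$ is flat too. At limits take unions; $F/\bigcup F_\alpha=\varinjlim F/F_\alpha$ is flat. The chain reaches $F$ because it grows strictly. By Step 1 all $F_{\alpha+1}/F_\alpha$ have $\operatorname{pd}\le n+1$, and Lemma 2 gives $\operatorname{pd}F\le n+1$. $\blacksquare$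

## 6. One idempotent variable at a time: the ring $V$

We now know what a counterexample needs: a flat module of infinite projective dimension, hence at least $\aleph_\omega$ elements in the ring. A good place to look is a ring in which one can count precisely.

Let $\Lambda$ be a set and $V=k[e_i:i\in\Lambda]/(e_i^2-e_i)$. For $J\subseteq\Lambda$ let $V_J=k[e_i:i\in J]\subseteq V$. It has $k$-basis $e_S=\prod_{i\in S}e_i$, $S\subseteq J$ finite, and $V$ is free over $V_J$ on the $e_S$ with $S\subseteq\Lambda\setminus J$ finite. For $A\subseteq\Lambda$ put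
$$L_A=V/(e_i:i\in A).$$
This module is flat. For a finite set $S$ the ideal $(e_i:i\in S)$ is generated by the idempotent $1-\prod_{i\in S}(1-e_i)$, so $V/(e_i:i\in S)\cong V\prod_{i\in S}(1-e_i)$ is projective. And $L_A$ is the directed colimit of these over the finite $S\subseteq A$.

The tool for computing is *removal of one variable*. For $\gamma\in\Lambda$ we have $V=V_{\Lambda\setminus\gamma}\oplus e_\gamma V_{\Lambda\setminus\gamma}$. Let $\pi_\gamma(a+e_\gamma b)=b$. This map is $V_{\Lambda\setminus\gamma}$-linear and
$$\pi_\gamma(e_\gamma a)=a\qquad(a\in V_{\Lambda\setminus\gamma}).\tag{2}$$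
We use the same notation coordinatewise on $X=V^{(K)}$. For example, $\pi_\gamma(e_\gamma e_1+3e_1)=e_1$ if $\gamma\ne1$.

**The countable case by hand.** Let $\Lambda=\mathbb N$ and $L=L_{\mathbb N}$. Put $f_i=e_i\prod_{j<i}(1-e_j)$. These are orthogonal idempotents with $(e_0,\dots,e_i)=(f_0,\dots,f_i)$, so $(e_i:i\in\mathbb N)=\bigoplus_iVf_i$ and
$$0\to\bigoplus_iVf_i\to V\to L\to0$$
is a projective resolution. What are the groups $\operatorname{Ext}^*(L,V)$?

* $\operatorname{Hom}(L,V)=0$. If $v\in V$ is killed by all $e_i$, pick $\gamma$ not occurring in $v$; by (2), $v=\pi_\gamma(e_\gamma v)=0$. In particular $L$ is flat but not projective.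
* $\operatorname{Ext}^1(L,V)\ne0$. This group is the cokernel of $V\to\prod_iVf_i$, $v\mapsto(f_iv)_i$. Consider $(f_ie_{i+1})_i$, and suppose it equals $(f_iv)_i$. For $i$ larger than all indices occurring in $v$ we have $f_ie_j=0$ for every such $j$, so $f_iv=cf_i$ with $c\in k$ the constant term of $v$. But $f_i$ and $f_ie_{i+1}$ are linearly independent.

So $\operatorname{Ext}^0$ vanishes and $\operatorname{Ext}^1$ does not.

**What one more variable does.** Enlarge $\Lambda$, let $D=\mathbb N\subseteq\Lambda$, and let $\gamma\in\Lambda\setminus D$. A class in $\operatorname{Ext}^1(L_D,V)$ is represented by a family $a=(a_i)$ with $a_i\in Vf_i$. Suppose $\gamma$ does not occur in any $a_i$, and suppose $e_\gamma$ kills the class of $a$. Then there is one $v\in V$ with $e_\gamma a_i=f_iv$ for all $i$. Apply $\pi_\gamma$: by (2) and linearity, $a_i=f_i\pi_\gamma(v)$ for all $i$. The class of $a$ is zero.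

If $D$ sits in an uncountable $A$, then such a $\gamma$ exists in $A$ (a countable family involves only countably many variables), and $e_\gamma$ kills every class that comes from $\operatorname{Ext}^1(L_A,V)$, because $e_\gamma L_A=0$. So every class of $\operatorname{Ext}^1(L_A,V)$ dies on every countable $D\subseteq A$. This suggests that each step $\aleph_{n-1}\to\aleph_n$ kills one more $\operatorname{Ext}$ group. To make this a proof we must know that a class that dies on all $D$ is zero.

## 7. Ext and directed colimits

**Lemma 4.** Let $(M_i)_{i\in I}$ be a directed system of $V$-modules, $X$ a $V$-module, $n\ge1$, and suppose $\operatorname{Ext}^q(M_i,X)=0$ for all $i$ and all $0\le q\le n-1$. Then $\operatorname{Ext}^q(\varinjlim M_i,X)=0$ for $q\le n-1$, and the natural map $\operatorname{Ext}^n(\varinjlim M_i,X)\to\prod_i\operatorname{Ext}^n(M_i,X)$ is injective.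

*Proof.*

**Step 1: a resolution of the colimit by sums of the $M_i$.** Let $S_p=\bigoplus_{i_0\le\dots\le i_p}M_{i_0}$. Write $(i_0,\dots,i_p;m)$ for $m\in M_{i_0}$ placed in the summand of the chain $i_0\le\dots\le i_p$, and let
$$d(i_0,\dots,i_p;m)=(i_1,\dots,i_p;\varphi_{i_0i_1}m)+\sum_{r=1}^p(-1)^r(i_0,\dots,\widehat{i_r},\dots,i_p;m)\qquad(p\ge1),$$
with augmentation $d:S_0\to\varinjlim M_i$, $(i_0;m)\mapsto[m]$. This is the alternating sum of the maps $\partial_r$ deleting $i_r$ (with $\varphi_{i_0i_1}$ applied for $r=0$). As $\partial_r\partial_s=\partial_{s-1}\partial_r$ for $r<s$, we have $d^2=0$; at the augmentation, $[\varphi_{i_0i_1}m]-[m]=0$.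

The augmented complex is exact. For $j\in I$ consider the chains with all $i_r\le j$, with augmentation $(i_0;m)\mapsto\varphi_{i_0j}m\in M_j$. Every chain lies below its last element, so the augmented complex for $I$ is the directed colimit over $j$ of these. It therefore suffices to contract the complex for $j$. Put
$$s(i_0,\dots,i_p;m)=(i_0,\dots,i_p,j;m),\qquad s(m)=(j;m)\ \text{ for }m\in M_j\ (\text{degree }-1).$$
In $ds(i_0,\dots,i_p;m)$ the faces deleting $i_0,\dots,i_p$ add up to $sd(i_0,\dots,i_p;m)$, and the face deleting $j$ contributes $(-1)^{p+1}(i_0,\dots,i_p;m)$. For $p=0$ this reads $ds(i_0;m)=(j;\varphi_{i_0j}m)-(i_0;m)$, and for $p=-1$ it reads $ds(m)=m$. So $ds-sd=(-1)^{p+1}$ in degree $p\ge-1$ (with $d=0$ on degree $-1$), and $(-1)^{p+1}s$ is a contraction.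

**Step 2: dimension shifting along the resolution.** Put $Z_0=\varinjlim M_i$ and let $0\to Z_{p+1}\to S_p\to Z_p\to0$ be the resulting short exact sequences. By hypothesis $\operatorname{Ext}^q(S_p,X)=\prod\operatorname{Ext}^q(M_{i_0},X)=0$ for $q\le n-1$. We claim $\operatorname{Ext}^q(Z_p,X)=0$ for all $p\ge0$ and $q\le n-1$, by induction on $q$. For $q=0$, $\operatorname{Hom}(Z_p,X)\subseteq\operatorname{Hom}(S_p,X)=0$. For $q\ge1$, use the exact sequence $\operatorname{Ext}^{q-1}(Z_{p+1},X)\to\operatorname{Ext}^q(Z_p,X)\to\operatorname{Ext}^q(S_p,X)$, whose outer terms vanish. With $p=0$ this is the first assertion.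

**Step 3: injectivity in degree $n$.** The sequence
$$0=\operatorname{Ext}^{n-1}(Z_1,X)\to\operatorname{Ext}^n(Z_0,X)\to\operatorname{Ext}^n(S_0,X)=\prod_i\operatorname{Ext}^n(M_i,X)$$
is exact, and the last map is induced by the $M_i\to\varinjlim M_i$. $\square$

## 8. $\operatorname{Ext}$ from $L_A$ into free modules dies up to degree $n$ when $|A|\ge\aleph_n$

**Lemma 5.** If $n<\omega$, $A\subseteq\Lambda$ with $|A|\ge\aleph_n$, and $X=V^{(K)}$, then $\operatorname{Ext}^i_V(L_A,X)=0$ for $0\le i\le n$.

*Proof.* Induction on $n$.

**Step 1: $n=0$.** An element of $\operatorname{Hom}(L_A,X)$ is an $x\in X$ with $e_\gamma x=0$ for all $\gamma\in A$. Choose a finite $J$ with $x\in V_J^{(K)}$ and $\gamma\in A\setminus J$. By (2), $x=\pi_\gamma(e_\gamma x)=0$.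

**Step 2: for $n\ge1$, reduce to sets of size $\aleph_{n-1}$.** Let $I=\{D\subseteq A:|D|=\aleph_{n-1}\}$. It is directed under inclusion with union $A$, so $L_A=\varinjlim_{D\in I}L_D$. By induction $\operatorname{Ext}^q(L_D,X)=0$ for $q\le n-1$. By Lemma 4, $\operatorname{Ext}^q(L_A,X)=0$ for $q\le n-1$, and for $\operatorname{Ext}^n(L_A,X)=0$ it suffices that for each $\xi\in\operatorname{Ext}^n_V(L_A,X)$ and each $D\in I$ the image $\xi_D\in\operatorname{Ext}^n_V(L_D,X)$ is zero. If $\gamma\in A$, then $e_\gamma L_A=0$, so $e_\gamma\xi=0$, and hence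
$$e_\gamma\xi_D=0\qquad(\gamma\in A).\tag{3}$$

**Step 3: represent $\xi_D$ using few variables.** Since $D$ is infinite, $\dim_kV_D=|D|$. So a submodule of $V_D^{(D)}$ has $k$-dimension at most $|D|$ and is generated by $\le|D|$ elements. Hence the $V_D$-module $k=V_D/(e_i:i\in D)$ has a $V_D$-free resolution $H_\bullet$ with all ranks $\le|D|$. As $V$ is free over $V_D$, $V\otimes_{V_D}H_\bullet$ is a $V$-free resolution of $V\otimes_{V_D}k=L_D$, so
$$\operatorname{Ext}^n_V(L_D,X)=H^n(\operatorname{Hom}_{V_D}(H_\bullet,X)).$$
Let $f:H_n\to X$ be a cocycle representing $\xi_D$. The $\le|D|$ images of a basis of $H_n$ involve at most $|D|$ of the $e_i$. So there is $J\supseteq D$ with $|J|=\aleph_{n-1}$ and $f(H_n)\subseteq V_J^{(K)}$; here we use $V_D\subseteq V_J$.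

**Step 4: spend one fresh variable.** As $|A|\ge\aleph_n$, choose $\gamma\in A\setminus J$. By (3) there is a $V_D$-linear $g:H_{n-1}\to X$ with $e_\gamma f=gd$. As $\gamma\notin D$, the map $\pi_\gamma$ is $V_D$-linear. As $f$ takes values in $V_J^{(K)}\subseteq V_{\Lambda\setminus\gamma}^{(K)}$, (2) gives
$$f=\pi_\gamma(e_\gamma f)=(\pi_\gamma g)\,d .$$
So $f$ is a coboundary and $\xi_D=0$. $\square$

**Remark 6.** If $|A|=\aleph_n$, then $\operatorname{pd}L_A=n+1$ exactly. Indeed $L_A$ is a colimit of projectives over the finite subsets of $A$, so $\operatorname{pd}L_A=p\le n+1$ by Lemma 3. Pick $N$ with $\operatorname{Ext}^p(L_A,N)\ne0$ and a surjection $V^{(K)}\to N$; since $\operatorname{Ext}^{p+1}(L_A,-)=0$, the map $\operatorname{Ext}^p(L_A,V^{(K)})\to\operatorname{Ext}^p(L_A,N)$ is onto, so $\operatorname{Ext}^p(L_A,V^{(K)})\ne0$ and $p\ge n+1$ by Lemma 5. This is why no finite aleph is enough here.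

**The module $L$.** From now on $|\Lambda|=\aleph_\omega$ and $L=L_\Lambda=V/(e_i:i\in\Lambda)$, which is $k$ with all $e_i$ acting as $0$. Since $|\Lambda|\ge\aleph_n$ for every $n$, Lemma 5 gives
$$\operatorname{Ext}^i_V(L,V^{(K)})=0\quad\text{for all }i\ge0\text{ and all sets }K.\tag{4}$$
Also $L$ is flat, and $\operatorname{Hom}_V(L,L)=k\ne0$. Fix a free resolution $G_\bullet\to L$ over $V$ with ranks $\le\aleph_\omega$; it exists because $\dim_kV=\aleph_\omega$, by the argument of Step 3.

## 9. Why $L$ alone is not enough, and a complex over $B$ that fails in the opposite way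

By (4) no projective $V$-module detects $L$, while the flat module $L$ does detect it: $\operatorname{Hom}_V(G,V^{(K)})$ is exact in every degree and $\operatorname{Hom}_V(G,L)$ is not. The obvious hope is that $L$ itself is the desired module over the ring $V$. It is not. A Gorenstein projective module embeds in a projective one, namely in $P^0$, but $\operatorname{Hom}_V(L,V^{(K)})=0$ by the case $i=0$ of (4), and $L\ne0$. The same defect seen on complexes: $G$ is not exact, as $H_0(G)=L$, so it is not a two-sided resolution.

What is missing is exactness. So we look for a complex $T$ of free modules over some second algebra that *is* exact, and combine it with $G$ by a tensor product over $k$: exactness of one factor makes the product exact. The Hom-test against projectives should come from $G$, and then $T$ need not pass any such test. On the contrary, $\operatorname{Hom}_B(T,B)$ should not be exact, so that the nonzero cohomology of $\operatorname{Hom}_V(G,L)$ remains visible. Here is such a $T$.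

Let $B=k[x,y]/(x,y)^2=k\oplus W$ with $W=kx\oplus ky$ and $W^2=0$. Let $U$ be a vector space with basis $(u_j)_{j\ge0}$, and let $\theta:U\to W\otimes_kU$ be the isomorphism
$$u_{2j}\mapsto x\otimes u_j,\qquad u_{2j+1}\mapsto y\otimes u_j .$$
Put $T_n=B\otimes_kU$ for all $n\in\mathbb Z$, with the $B$-linear differential given by $d(1\otimes u)=\theta(u)\in W\otimes U$.

**Lemma 7.** $T$ is an acyclic complex of free $B$-modules, and $H^n(\operatorname{Hom}_B(T,B))\ne0$ for every $n\in\mathbb Z$.

*Proof.*

**Step 1: acyclicity.** Since $W^2=0$, $d$ vanishes on $W\otimes U$. It maps $1\otimes U$ isomorphically onto $W\otimes U$. Hence $\ker d=W\otimes U=\operatorname{im}d$.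

**Step 2: the dual complex.** A $B$-linear $\varphi:T_n\to B$ is given by $\varphi(1\otimes u)=\varphi_0(u)+\varphi_1(u)$ with $\varphi_0\in\operatorname{Hom}_k(U,k)$, $\varphi_1\in\operatorname{Hom}_k(U,W)$. Then $\varphi(w\otimes u)=w\varphi_0(u)$, so $\varphi d(1\otimes u)=(\mathrm{id}_W\otimes\varphi_0)\theta(u)$. Thus the differential of $\operatorname{Hom}_B(T,B)$ is, up to sign, $(\varphi_0,\varphi_1)\mapsto(0,(\mathrm{id}_W\otimes\varphi_0)\theta)$.

**Step 3: a cocycle that is not a coboundary.** All $(0,\psi)$ with $\psi\in\operatorname{Hom}_k(U,W)$ are cocycles. Such a $\psi$ is a coboundary only if $\psi\theta^{-1}:W\otimes U\to W$ has the form $\mathrm{id}_W\otimes\varphi_0$. The map sending $x\otimes u_0\mapsto y$ and all other $x\otimes u_j$, $y\otimes u_j$ to $0$ is not of this form, since $\mathrm{id}_W\otimes\varphi_0$ sends $x\otimes u_0$ into $kx$. $\square$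

One variable would not do in this construction. If $W=kx$, every linear map $W\otimes U\to W$ is of the form $\mathrm{id}_W\otimes\varphi_0$, and the dual complex is exact.

## 10. The complex $G\otimes_kT$: Gorenstein projective, not Ding projective

Let $R=V\otimes_kB$ and $\mathbf P=G\otimes_kT$, that is,
$$\mathbf P_n=\bigoplus_{i\ge0}G_i\otimes_kT_{n-i},\qquad d(g\otimes t)=dg\otimes t+(-1)^ig\otimes dt\quad(g\in G_i).$$

**Step 1: $\mathbf P$ is an exact complex of free $R$-modules of rank $\le\aleph_\omega$.** Each $G_i\otimes_kT_j$ is free over $V\otimes_kB$ of rank $\le\aleph_\omega\cdot\aleph_0=\aleph_\omega$, and there are countably many in each $\mathbf P_n$. By Künneth, $H(\mathbf P)=H(G)\otimes_kH(T)=0$.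

**Step 2: separating the two factors in the Hom complex.** For a complex $E$ of $B$-modules with differential $\delta:E^{i-1}\to E^i$, let $\operatorname{Hom}_B(T,E)$ be the complex
$$\operatorname{Hom}_B(T,E)^n=\prod_i\operatorname{Hom}_B(T_{n-i},E^i),\qquad(D\varphi)_i=\delta\varphi_{i-1}+(-1)^i\varphi_id .$$
Let $Y$ be an $R$-module and $E=\operatorname{Hom}_V(G,Y)$, with $E^i=\operatorname{Hom}_V(G_i,Y)$ and $\delta$ given by composition with $d_G$. An element of $\operatorname{Hom}_R(\mathbf P_n,Y)$ is a family of $R$-linear maps $f_i:G_i\otimes_kT_{n-i}\to Y$, and $\varphi_i(t)(g)=f_i(g\otimes t)$ defines a bijection with families $\varphi_i\in\operatorname{Hom}_B(T_{n-i},\operatorname{Hom}_V(G_i,Y))$. On $g\otimes t$ with $g\in G_i$ the map $fd$ takes the value $f_{i-1}(dg\otimes t)+(-1)^if_i(g\otimes dt)$, which is $(D\varphi)_i(t)(g)$. So $\operatorname{Hom}_R(\mathbf P,Y)\cong\operatorname{Hom}_B(T,\operatorname{Hom}_V(G,Y))$ as complexes. If $Y=Y_0\otimes_kB$ with a $V$-module $Y_0$, then $\operatorname{Hom}_V(G_i,Y_0\otimes_kB)=\operatorname{Hom}_V(G_i,Y_0)\otimes_kB$ because $\dim_kB<\infty$,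 so
$$\operatorname{Hom}_R(\mathbf P,Y_0\otimes_kB)\cong\operatorname{Hom}_B\bigl(T,\operatorname{Hom}_V(G,Y_0)\otimes_kB\bigr).\tag{5}$$

Two properties of $\operatorname{Hom}_B(T,-)$ are needed. It is additive, so it preserves direct summands. And it preserves contractibility: if $h:E^{i+1}\to E^i$ satisfies $\delta h+h\delta=1$, put $(\mathcal H\varphi)_i=h\varphi_{i+1}$; then
$$(D\mathcal H\varphi)_i+(\mathcal HD\varphi)_i=\delta h\varphi_i+(-1)^ih\varphi_{i+1}d+h\delta\varphi_i+(-1)^{i+1}h\varphi_{i+1}d=\varphi_i .$$

**Step 3: projective coefficients give exactness.** Take $Y_0=V^{(K)}$, so $Y=R^{(K)}$. The cohomology of $\operatorname{Hom}_V(G,V^{(K)})$ is $\operatorname{Ext}^*_V(L,V^{(K)})$, which is zero in all degrees $\ge0$ by (4). An acyclic complex of $k$-spaces is contractible, so $\operatorname{Hom}_V(G,V^{(K)})\otimes_kB$ is a contractible complex of $B$-modules, and (5) is contractible by Step 2. Passing to direct summands, $\operatorname{Hom}_R(\mathbf P,Q)$ is exact for every projective $Q$. With Step 1, every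
$$M_m:=\operatorname{Coker}(\mathbf P_{m+1}\to\mathbf P_m)\qquad(m\in\mathbb Z)$$
is $G_C$-projective for $C=R$: use $\mathbf P$ with $P_i=\mathbf P_{m+i}$ and $P^i=\mathbf P_{m-1-i}$ for $i\ge0$.

**Step 4: the flat coefficient module $F=L\otimes_kB$ gives nonzero cohomology.** We have $F=R\otimes_VL$, which is flat over $R$ because $L$ is flat over $V$. The complex of $k$-spaces $\operatorname{Hom}_V(G,L)$ has $H^0=\operatorname{Hom}_V(L,L)=k$. So it has the complex $k$, placed in degree $0$, as a direct summand. By (5), $\operatorname{Hom}_B(T,k\otimes_kB)=\operatorname{Hom}_B(T,B)$ is a direct summand of $\operatorname{Hom}_R(\mathbf P,F)$. By Lemma 7, $H^n(\operatorname{Hom}_R(\mathbf P,F))\ne0$ for all $n\in\mathbb Z$.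

**Step 5: conclusion for $M_m$.** As $\cdots\to\mathbf P_{m+1}\to\mathbf P_m$ is a projective resolution of $M_m$,
$$\operatorname{Ext}^i_R(M_m,F)=H^{m+i}(\operatorname{Hom}_R(\mathbf P,F))\ne0\qquad(i\ge1).$$
By the obstruction in Section 2, $M_m$ is not $D_C$-projective, whichever complex one tries. Take $M=M_0$.

**Step 6: size.** The terms of $\mathbf P$ have rank $\le\aleph_\omega$ by Step 1. If $k$ is countable, $V$ is a $k$-space of dimension $\aleph_\omega$, so $|V|=\aleph_\omega$, and $R$ is free of rank $3$ over $V$, so $|R|=\aleph_\omega$.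

This proves Theorem A except for the last bullet.

## 11. Tor against an injective: $M$ is not Gorenstein flat

**Step 1: an injective $R$-module built from $L$.** As $L$ is one-dimensional with every $e_i$ acting as $0$, $\operatorname{Hom}_k(L,k)\cong L$ over $V$. So for $V$-modules $Y$ we have $\operatorname{Hom}_V(Y,L)\cong\operatorname{Hom}_k(L\otimes_VY,k)$, which is exact in $Y$ because $L$ is flat. Hence $L$ is an injective $V$-module, and
$$E:=\operatorname{Hom}_V(R,L)\cong L\otimes_kB^\vee,\qquad B^\vee=\operatorname{Hom}_k(B,k),$$
is an injective $R$-module, because $\operatorname{Hom}_R(-,E)=\operatorname{Hom}_V(-,L)$ is exact.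

**Step 2: the homology of $\mathbf P\otimes_RE$.** We have $\mathbf P\otimes_RE\cong(G\otimes_VL)\otimes_k(T\otimes_BB^\vee)$. Since $L$ is flat, $H(G\otimes_VL)=L\otimes_VL=k$, in degree $0$. By Künneth $H_n(\mathbf P\otimes_RE)\cong H_n(T\otimes_BB^\vee)$. The $k$-dual of $T\otimes_BB^\vee$ is $\operatorname{Hom}_B(T,\operatorname{Hom}_k(B^\vee,k))=\operatorname{Hom}_B(T,B)$, so $\operatorname{Hom}_k(H_n(T\otimes_BB^\vee),k)\cong H^n(\operatorname{Hom}_B(T,B))\ne0$ by Lemma 7.

**Step 3: conclusion.** For every $m\in\mathbb Z$ and $i\ge1$,
$$\operatorname{Tor}^R_i(M_m,E)=H_{m+i}(\mathbf P\otimes_RE)\ne0 .$$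
A Gorenstein flat module has $\operatorname{Tor}^R_i(-,E)=0$ for injective $E$ and $i\ge1$. So no $M_m$ is Gorenstein flat, and in particular $M=M_0$ is not. This completes the proof of Theorem A. $\blacksquare$
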